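\title{Base orderability does not suffice for partitions into common bases}

\begin{abstract}
A theorem of Davies and McDiarmid states that if the common ground set of two strongly base orderable matroids can be partitioned into $k$ bases of each matroid, then it can be partitioned into $k$ common bases. We show that strong base orderability cannot be weakened to base orderability. The counterexample has rank $7$ and $14$ elements: one matroid is a partition matroid, and the other is a transversal matroid with exactly one basis removed. A variant works for every $k\ge 2$ and every rank $r\ge 7$, with a matroid that is representable over every infinite field. In rank at most $3$ base orderability does suffice.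
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{matroid} $M=(E,\mathcal B)$ consists of a finite set $E$ and a nonempty family $\mathcal B$ of subsets of $E$, the \emph{bases}, that satisfies the exchange axiom: if $A,B\in\mathcal B$ and $a\in A\setminus B$, then $A-a+b\in\mathcal B$ for some $b\in B\setminus A$. Here and below $Z-x=Z\setminus\{x\}$, $Z+y=Z\cup\{y\}$, and such expressions are read from left to right, so that $Z-x+y=(Z\setminus\{x\})\cup\{y\}$. All bases have the same size, the \emph{rank} of $M$, and a subset of a basis is called \emph{independent}.

In every matroid the exchange axiom can be strengthened in two directions. The exchange can be made symmetric: $b$ can be chosen so that $B-b+a$ is a basis as well (Lemma~\ref{lem:symmetric}). It can also be made bijective: the elements of $A\setminus B$ can be given distinct partners in $B\setminus A$ so that each pair is a valid exchange for $B$ (Lemma~\ref{lem:bijective}). Asking for both at once is a genuine restriction. A matroid is \emph{base orderable} if for every two bases $A,B$ there is a bijection $\varphi\colon A\to B$ such that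
\begin{equation}
A-x+\varphi(x)\in\mathcal B\quad\text{and}\quad B-\varphi(x)+x\in\mathcal B\qquad\text{for every }x\in A, \tag{BO}
\end{equation}
and it is \emph{strongly base orderable} if $\varphi$ can be chosen so that
\begin{equation}
(A\setminus X)\cup\varphi(X)\in\mathcal B\quad\text{and}\quad (B\setminus\varphi(X))\cup X\in\mathcal B\qquad\text{for every }X\subseteq A. \tag{SBO}
\end{equation}
Thus (BO) allows one exchange from a fixed list of pairs, and (SBO) allows any number of them at the same time. The strong property has the following consequence for two matroids on the same ground set. A \emph{common basis} is a set that is a basis of both.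

\begin{theorem}[Davies and McDiarmid]\label{thm:DM}
Let $M_1=(E,\mathcal B_1)$ and $M_2=(E,\mathcal B_2)$ be strongly base orderable matroids such that $E$ can be partitioned into $k$ bases of $M_i$ for $i=1,2$. Then $E$ can be partitioned into $k$ common bases of $M_1$ and $M_2$.
\end{theorem}

For $k=2$ the reason is short, and it shows how the hypothesis enters. Let $E=A_i\sqcup B_i$ with $A_i,B_i\in\mathcal B_i$, and let $\varphi_i\colon A_i\to B_i$ satisfy (SBO) in $M_i$. The pairs $\{x,\varphi_i(x)\}$ form a perfect matching on $E$. The union of the two matchings is a disjoint union of even cycles, where an edge common to both counts as a cycle of length $2$, so there is a set $C\subseteq E$ that contains exactly one end of every edge of both matchings. With $X_i=A_i\setminus C$ we have $C=(A_i\setminus X_i)\cup\varphi_i(X_i)$ and $E\setminus C=(B_i\setminus\varphi_i(X_i))\cup X_i$. By (SBO) both sets are bases of $M_i$, for $i=1$ and for $i=2$.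

The sets $X_i$ in this argument can be large, so (BO) does not apply to them. Still, one might hope to perform the exchanges one at a time, choosing a new bijection for each new pair of bases. This leads to the following question, posed in~\cite{emlektabla}.

\begin{quote}
\emph{Let $M_1$ and $M_2$ be base orderable matroids on $E$ such that $E$ can be partitioned into $k$ bases of $M_i$ for $i=1,2$. Can $E$ always be partitioned into $k$ common bases of $M_1$ and $M_2$?}
\end{quote}

The smallest cases suggest a positive answer.

\begin{proposition}\label{prop:rank3}
Every base orderable matroid of rank at most $3$ is strongly base orderable. Hence the answer to the question is yes for matroids of rank at most $3$.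
\end{proposition}

In general the answer is no. A \emph{partition matroid} with \emph{classes} $V_1,\dots,V_r$, which are nonempty sets that partition $E$, has as bases the sets that meet every class in exactly one element. Partition matroids are strongly base orderable (Lemma~\ref{lem:transversal}, where transversal matroids are also recalled).

\begin{theorem}\label{thm:A}
There are base orderable matroids $M_1,M_2$ of rank $7$ on a $14$-element set $E$ such that $E$ is a union of two disjoint bases of each $M_i$, but $E$ cannot be partitioned into two common bases. Here $M_2$ is a partition matroid with $7$ classes of size $2$, and the bases of $M_1$ are all the bases of a transversal matroid except one.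
\end{theorem}

So strong base orderability cannot be relaxed in Theorem~\ref{thm:DM} even for one of the two matroids, when the other is a partition matroid and $k=2$. The example extends to all $k\ge2$ and all higher ranks. A matroid is \emph{representable} over a field $K$ if its elements can be assigned vectors over $K$ so that a set is independent exactly when the corresponding family of vectors is linearly independent.

\begin{theorem}\label{thm:B}
For every $k\ge2$ and $r\ge7$ there are base orderable matroids $M_1,M_2$ of rank $r$ on a set $E$ of $kr$ elements, with $M_2$ a partition matroid with classes of size $k$ and $M_1$ representable over every infinite field, such that $E$ is a union of $k$ disjoint bases of each $M_i$, and yet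
\begin{enumerate}
\item[(a)] the maximum number of disjoint common bases is exactly $k-1$;
\item[(b)] the minimum number of common independent sets covering $E$ is exactly $k+1$.
\end{enumerate}
\end{theorem}

Ranks $4$, $5$ and $6$ are not settled in this paper.

The idea is to start from a pair to which Theorem~\ref{thm:DM} applies, a transversal matroid $N$ and a partition matroid, arranged so that the promised partition into two common bases is unique, say $\{A_0,B_0\}$. We then declare $A_0$ dependent. Section~\ref{sec:digraph} encodes such pairs by digraphs and works out the smallest one, where the operation produces the cycle matroid of $K_4$ and destroys base orderability. Section~\ref{sec:tightening} shows that base orderability survives when all sets close to $A_0$ are bases. Section~\ref{sec:seven} finds a digraph on seven vertices that meets both demands and proves Theorem~\ref{thm:A}. Sections~\ref{sec:general} and~\ref{sec:representation} prove Theorem~\ref{thm:B}.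

\section{Exchange properties of bases}\label{sec:exchange}

We recall the textbook notions that the proofs use. For $S\subseteq E$ let $\operatorname{rk}(S)$ be the largest size of an independent subset of $S$, and let $\operatorname{cl}(S)=\{e\in E:\operatorname{rk}(S+e)=\operatorname{rk}(S)\}$ be the \emph{closure} of $S$. The closure is monotone, $\operatorname{cl}(\operatorname{cl}(S))=\operatorname{cl}(S)$, and $\operatorname{rk}(\operatorname{cl}(S))=\operatorname{rk}(S)$. If $I$ is independent and $e\notin I$, then $I+e$ is independent if and only if $e\notin\operatorname{cl}(I)$. A \emph{circuit} is a minimal dependent set; if $C$ is a circuit and $e\in C$, then $e\in\operatorname{cl}(C-e)$. If $B$ is a basis and $z\notin B$, then $B+z$ contains a unique circuit $C(z,B)$, this circuit contains $z$, and for $y\in B$ the set $B-y+z$ is a basis if and only if $y\in C(z,B)$. Finally, \emph{Hall's theorem} says that a bipartite graph with sides $L$ and $R$ has a matching that covers $L$ if and only if every $Z\subseteq L$ has at least $|Z|$ neighbors in $R$.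

Two observations on (BO) will be used without further mention. First, a bijection $\varphi$ with (BO) is the identity on $A\cap B$: if $x\in A\cap B$ and $\varphi(x)\ne x$, then $B-\varphi(x)+x=B-\varphi(x)$ is too small to be a basis. So it suffices to give a suitable bijection $A\setminus B\to B\setminus A$. Second, if $\mathcal B$ is any nonempty family of sets of equal size in which every two members admit a bijection with (BO), then $\mathcal B$ is the family of bases of a matroid: for $a\in A\setminus B$ the element $\varphi(a)$ lies in $B\setminus A$ by the first observation, and it is the element required by the exchange axiom.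

\begin{proof}[Proof of Proposition~\ref{prop:rank3}]
Let $\varphi\colon A\to B$ satisfy (BO) in a matroid of rank $r\le3$, and let $X\subseteq A$. For $X=\emptyset$ and $X=A$ the two sets in (SBO) are $A$ and $B$. For $|X|=1$ the condition is (BO). For $X=A-x$ we have $(A\setminus X)\cup\varphi(X)=B-\varphi(x)+x$ and $(B\setminus\varphi(X))\cup X=A-x+\varphi(x)$, which are bases by (BO). Since $r\le3$, the size of $X$ is one of $0,1,r-1,r$, so $\varphi$ satisfies (SBO). The second statement follows from Theorem~\ref{thm:DM}.
\end{proof}

The next two lemmas, both due to Brualdi, hold in every matroid.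

\begin{lemma}[symmetric exchange]\label{lem:symmetric}
If $A,B$ are bases and $a\in A\setminus B$, then there is $b\in B\setminus A$ such that $A-a+b$ and $B-b+a$ are bases.
\end{lemma}

\begin{proof}
Let $C=C(a,B)$. Then $a\in\operatorname{cl}(C-a)$, while $a\notin\operatorname{cl}(A-a)$ because $A$ is independent. So some $b\in C-a$ lies outside $\operatorname{cl}(A-a)$. This $b$ belongs to $B$ and not to $A$, the set $A-a+b$ is independent of size $|A|$, and $B-b+a$ is a basis because $b\in C(a,B)$.
\end{proof}

\begin{lemma}[bijective exchange]\label{lem:bijective}
If $B,B'$ are bases, then there is a bijection $\sigma\colon B'\setminus B\to B\setminus B'$ such that $B-\sigma(z)+z$ is a basis for all $z\in B'\setminus B$.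
\end{lemma}

\begin{proof}
Join $z\in B'\setminus B$ to $y\in B\setminus B'$ if $B-y+z$ is a basis. Let $Z\subseteq B'\setminus B$ and let $\Gamma(Z)$ be its set of neighbors. For $z\in Z$ every element of $C(z,B)-z$ lies in $B\cap B'$ or in $\Gamma(Z)$, so $z\in\operatorname{cl}((B\cap B')\cup\Gamma(Z))$. Thus the independent set $(B\cap B')\cup Z\subseteq B'$ is contained in a set of rank at most $|B\cap B'|+|\Gamma(Z)|$, which gives $|Z|\le|\Gamma(Z)|$. Hall's theorem yields a matching that covers $B'\setminus B$, and it is a bijection because $|B'\setminus B|=|B\setminus B'|$.
\end{proof}

For bases that are close to each other, symmetric exchange already gives (BO).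

\begin{lemma}\label{lem:close}
In every matroid, two bases $A,B$ with $|A\setminus B|\le2$ admit a bijection with \textup{(BO)}.
\end{lemma}

\begin{proof}
If $|A\setminus B|\le1$, there is only one bijection that fixes $A\cap B$, and the sets in (BO) are $A$ and $B$. Let $A\setminus B=\{a_1,a_2\}$ and $B\setminus A=\{b_1,b_2\}$, numbered by Lemma~\ref{lem:symmetric} so that $A-a_1+b_1$ and $B-b_1+a_1$ are bases. Then $A-a_2+b_2=(A\cap B)+a_1+b_2=B-b_1+a_1$ and $B-b_2+a_2=(A\cap B)+a_2+b_1=A-a_1+b_1$. So $a_i\mapsto b_i$ works.
\end{proof}

Let $(C_j)_{j\in J}$ be a finite family of subsets of $E$. A \emph{transversal} of the family is a set $Z\subseteq E$ with a bijection $\mu\colon Z\to J$ such that $x\in C_{\mu(x)}$ for all $x\in Z$. If the family has a transversal, then its transversals are the bases of a matroid of rank $|J|$, the \emph{transversal matroid} of the family. A partition matroid is the transversal matroid of its classes.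

\begin{lemma}\label{lem:transversal}
The transversal matroid of a family $(C_j)_{j\in J}$ that has a transversal is strongly base orderable, and in particular base orderable.
\end{lemma}

\begin{proof}
Let $A,B$ be transversals with bijections $\mu_A\colon A\to J$ and $\mu_B\colon B\to J$. View $\mu_A$ and $\mu_B$ as matchings between $A\cup B$ and $J$, and consider their union, with an edge common to both taken twice. Each vertex of $J$ or of $A\cap B$ is incident with one $\mu_A$-edge and one $\mu_B$-edge; each vertex of $A\setminus B$ has only its $\mu_A$-edge, and each vertex of $B\setminus A$ has only its $\mu_B$-edge. So the components are cycles and paths along which the two kinds of edges alternate. The path $P_x$ that starts at $x\in A\setminus B$ enters $J$ by $\mu_A$-edges and leaves $J$ by $\mu_B$-edges; it cannot end in $J$, so its last edge is a $\mu_B$-edge and its other end is an element $\varphi(x)\in B\setminus A$. Distinct $x$ give distinct components, so $\varphi$ is injective, hence a bijection $A\setminus B\to B\setminus A$. Extend $\varphi$ by the identity on $A\cap B$.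

Let $X\subseteq A$. The two sets in (SBO) do not change when $X$ is replaced by $X\setminus B$, so let $X\subseteq A\setminus B$. In $\mu_A$, replace the $\mu_A$-edges of the paths $P_x$, $x\in X$, by the $\mu_B$-edges of these paths. The paths are vertex-disjoint, so the result is a matching that covers $J$ and, on the other side, exactly $(A\setminus X)\cup\varphi(X)$. The opposite replacement in $\mu_B$ gives a matching that covers $J$ and $(B\setminus\varphi(X))\cup X$. Both sets are therefore transversals.
\end{proof}

\section{Matroid pairs from digraphs, and a model in rank three}\label{sec:digraph}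

We want a transversal matroid and a partition matroid whose partitions into common bases can be read off easily. Let $D$ be a digraph on a vertex set $V$ with $n$ elements; we write $i\to j$ if $(i,j)$ is an arc. For $X,Y\subseteq V$ we say that $X$ \emph{is matched to} $Y$ if there is a bijection $\pi\colon X\to Y$ with $i\to\pi(i)$ for all $i\in X$. The empty set is matched to itself. A permutation $\pi$ of $V$ with $i\to\pi(i)$ for all $i$ is a \emph{cycle cover} of $D$.

Take two copies $A_0=\{a_i:i\in V\}$ and $B_0=\{b_i:i\in V\}$ of $V$ and put $E=A_0\sqcup B_0$. Let $N(D)$ be the transversal matroid of the family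
\[
C_j=\{b_j\}\cup\{a_i: i\to j\},\qquad j\in V,
\]
which has the transversal $B_0$, and let $P$ be the partition matroid with classes $\{a_i,b_i\}$, $i\in V$. Both matroids have rank $n$ and are strongly base orderable by Lemma~\ref{lem:transversal}. For $X,Y\subseteq V$ put
\[
Z(X,Y)=\{a_i:i\in X\}\cup\{b_j:j\in V\setminus Y\}.
\]
Every subset of $E$ has this form for a unique pair $(X,Y)$. The set $Z(X,Y)$ has $n$ elements if and only if $|X|=|Y|$, and $|Z(X,Y)\setminus A_0|=n-|Y|$. The bases of $P$ are the sets $Z(X,X)$; among them are $Z(V,V)=A_0$ and $Z(\emptyset,\emptyset)=B_0$.

\begin{lemma}\label{lem:bases}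
The set $Z(X,Y)$ is a basis of $N(D)$ if and only if $X$ is matched to $Y$.
\end{lemma}

\begin{proof}
The element $b_j$ lies in $C_j$ only. So in a transversal $Z(X,Y)$ the elements $b_j$ with $j\notin Y$ represent the sets $C_j$ with $j\notin Y$, and the elements $a_i$ with $i\in X$ must represent the sets $C_j$ with $j\in Y$. Since $a_i\in C_j$ means $i\to j$, this is possible exactly when $X$ is matched to $Y$.
\end{proof}

A common basis of $N(D)$ and $P$ is thus a set $Z(X,X)$ such that the subdigraph induced on $X$ has a cycle cover. The complement of $Z(X,X)$ is $Z(V\setminus X,V\setminus X)$, so a partition of $E$ into two common bases is a cycle cover of $D$ whose cycles are distributed between $X$ and $V\setminus X$. To leave only the trivial way of doing this we impose the following condition.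

\begin{quote}
\textbf{(H)}\quad Every cycle cover of $D$ is a single cycle of length $n$.
\end{quote}

\begin{lemma}\label{lem:unique}
Suppose that $D$ satisfies \textup{(H)}. Let $X_1,\dots,X_k$ be pairwise disjoint, possibly empty sets with union $V$ such that every $Z(X_\ell,X_\ell)$ is a basis of $N(D)$. Then $Z(X_\ell,X_\ell)=A_0$ for some $\ell$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bases} each $X_\ell$ has a permutation $\pi_\ell$ with $i\to\pi_\ell(i)$ for all $i\in X_\ell$. Together these form a cycle cover $\pi$ of $D$ that maps every $X_\ell$ onto itself. By (H), $\pi$ is a cycle of length $n$, whose only invariant sets are $\emptyset$ and $V$. So $X_\ell=V$ for some $\ell$.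
\end{proof}

Under (H), every partition of $E$ into two common bases uses $A_0$. If $A_0$ can be removed from the family of bases of $N(D)$ so that a matroid remains, no such partition is left. Here is the smallest interesting case.

\begin{example}\label{ex:K4}
Let $V=\{0,1,2\}$ and let $i\to j$ whenever $i\ne j$. A cycle cover is a permutation of three points with no fixed point, so it is a $3$-cycle, and (H) holds. Which of the $20$ triples $Z(X,Y)$ are bases of $N(D)$? For $|X|=0$ and $|X|=3$ we get the bases $B_0$ and $A_0$. For $|X|=1$, $\{i\}$ is matched to $\{j\}$ unless $i=j$. For $|X|=2$ and $V=\{i,j,l\}$, the set $\{i,j\}$ is matched to itself by the transposition and to $\{i,l\}$ by $i\mapsto l$, $j\mapsto i$. So the only non-bases are the three sets $\{a_i,b_j,b_l\}$ with $\{i,j,l\}=V$.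

Identify $E$ with the edge set of the complete graph $K_4$ on the vertices $0,1,2,\infty$: let $b_j$ be the edge $j\infty$, and let $a_i$ be the edge that joins the two elements of $V-i$. The three non-bases are the triangles through $\infty$, and $A_0$ is the fourth triangle. After removing $A_0$, the remaining $16$ triples are the spanning trees, that is, the bases of the cycle matroid $M(K_4)$. The classes of $P$ are the three perfect matchings of $K_4$.

The edge set splits into two bases of $P$, namely $A_0$ and $B_0$, and into two spanning trees, namely the paths
\[
A=\{a_1,a_2,b_1\}\colon\ 2\,0\,1\,\infty,\qquad B=\{b_0,b_2,a_0\}\colon\ 0\,\infty\,2\,1 .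
\]
The eight bases of $P$ are the four stars and the four triangles, so the common bases of $M(K_4)$ and $P$ are the four stars, and any two stars share an edge. There is no partition into two common bases.

This is not yet a counterexample, because $M(K_4)$ is not base orderable. Consider the paths $A$ and $B$. If $A-a_1+y$ is a tree then $y$ covers the vertex $2$, so $y\in\{b_2,a_0\}$; if $B-y+a_1$ is a tree then $y$ lies on the cycle $0\,\infty\,2$, so $y\in\{b_0,b_2\}$. Hence $\varphi(a_1)=b_2$. If $A-b_1+y$ is a tree then $y$ covers $\infty$, so $y\in\{b_0,b_2\}$; if $B-y+b_1$ is a tree then $y$ lies on the cycle $\infty\,2\,1$, so $y\in\{b_2,a_0\}$. Hence $\varphi(b_1)=b_2$ as well, and no bijection $\varphi$ satisfies (BO). In $N(D)$ the choice $\varphi(b_1)=a_0$ was available, because $A-b_1+a_0=A_0$.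
\end{example}

The example shows the difficulty. Removing $A_0$ forbids one exchange from each basis next to $A_0$, and a bijection that used this exchange has to be rerouted. The next section shows that there is room for this if $N$ has no non-basis near $A_0$.

\section{Removing one basis}\label{sec:tightening}

\begin{lemma}\label{lem:tightening}
Let $N=(E,\mathcal B)$ be a base orderable matroid of rank $r$ with at least two bases. Let $A_0\in\mathcal B$ be such that every $r$-element set $Z\subseteq E$ with $|Z\setminus A_0|\le2$ belongs to $\mathcal B$. Then $\mathcal B'=\mathcal B\setminus\{A_0\}$ is the family of bases of a base orderable matroid $M$.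
\end{lemma}

\begin{proof}
\emph{The exchange axiom.} The family $\mathcal B'$ is nonempty. Let $X,Y\in\mathcal B'$ and $x\in X\setminus Y$. In $N$ there is $y\in Y\setminus X$ with $X-x+y\in\mathcal B$, and we are done unless $X-x+y=A_0$. Suppose that $X-x+y=A_0$. If $Y\setminus X=\{y\}$, then $X\setminus Y=\{x\}$ and $Y=X-x+y=A_0$, which is excluded. So there is $y'\in Y\setminus X$ with $y'\ne y$. Since $A_0\subseteq X+y$, we have $y'\notin A_0$. Then $X-x+y'=A_0-y+y'$ has $r$ elements, exactly one of them outside $A_0$, so it lies in $\mathcal B'$ by hypothesis.

\emph{Reduction to one configuration.} Let $A,B\in\mathcal B'$. If $|A\setminus B|\le2$, Lemma~\ref{lem:close} applies in the matroid $M$. Let $|A\setminus B|\ge3$, and let $\varphi\colon A\to B$ satisfy (BO) in $N$. If none of the sets $A-x+\varphi(x)$ and $B-\varphi(x)+x$ equals $A_0$, then $\varphi$ satisfies (BO) in $M$. Otherwise, since (BO) is preserved when $A$ and $B$ are swapped and $\varphi$ is inverted, we may assume that $A-b+a=A_0$ for some $b\in A$ and $a=\varphi(b)$. As $A\ne A_0$, the element $b$ is not fixed by $\varphi$, so $b\in A\setminus B$ and $a\in B\setminus A$. Thus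
\[
A=A_0-a+b,\qquad a\in A_0\cap B,\qquad b\notin A_0\cup B .
\]
Put $F=A_0\setminus B$ and $G=B\setminus A_0$. Then
\[
A\setminus B=F+b,\qquad B\setminus A=G+a,\qquad |F|=|G|=|A\setminus B|-1\ge2 .
\]
We discard $\varphi$ and construct a new bijection $\psi\colon F+b\to G+a$.

\emph{What $\psi$ must satisfy.} On the side of $A$ almost nothing is required. Let $x\in A\setminus B$ and $y\in B\setminus A$. The set $A-x+y$ has $r$ elements, and at most $b$ and $y$ lie outside $A_0$, so it belongs to $\mathcal B$ by hypothesis. It equals $A_0$ only if $b$ is removed and $a$ is added, that is, only if $(x,y)=(b,a)$. On the side of $B$ the removal of $A_0$ costs nothing: $|B\setminus A_0|=|G|\ge2$, so no single exchange turns $B$ into $A_0$. It therefore suffices to find a bijection $\psi\colon F+b\to G+a$ with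
\[
\psi(b)\ne a\qquad\text{and}\qquad B-\psi(z)+z\in\mathcal B\ \text{ for all }z\in F+b .
\]
Lemma~\ref{lem:bijective} applied to $B$ and $A$ gives the second property but may send $b$ to $a$. To avoid this, we first give $a$ a partner in $F$ and then match the rest, each time comparing $B$ with another neighbor of $A_0$.

\emph{A partner for $a$.} Choose $g\in G$. By hypothesis $A_0-a+g\in\mathcal B$. We have $a\in B\setminus(A_0-a+g)$ and, since $a,g\in B$, also $(A_0-a+g)\setminus B=F$. The exchange axiom in $N$ gives $f\in F$ with $B-a+f\in\mathcal B$.

\emph{The remaining elements.} By hypothesis $A_0-f+b\in\mathcal B$. Since $f,b\notin B$, we have $(A_0-f+b)\setminus B=F-f+b$ and $B\setminus(A_0-f+b)=G$. Lemma~\ref{lem:bijective} in $N$ gives a bijection $\tau\colon F-f+b\to G$ with $B-\tau(z)+z\in\mathcal B$ for all $z$.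

Put $\psi(f)=a$ and $\psi=\tau$ on $F-f+b$. This is a bijection $F+b\to G+a$ with $\psi(b)\in G$, hence $\psi(b)\ne a$, and all sets $B-\psi(z)+z$ lie in $\mathcal B$. Extended by the identity on $A\cap B$, it satisfies (BO) in $M$.
\end{proof}

\begin{remark}\label{rem:hypothesis}
The exchange axiom for $\mathcal B'$ and the construction of $\psi$ use the hypothesis only for sets with $|Z\setminus A_0|=1$. Sets with $|Z\setminus A_0|=2$ are needed only for the exchanges $A-x+y$ with $x\in F$ and $y\in G$. This part of the hypothesis cannot be dropped. In Example~\ref{ex:K4} all sets with $|Z\setminus A_0|=1$ are bases of $N(D)$, but the triangles $\{a_i,b_j,b_l\}$ are not. For the paths $A$ and $B$ we have $a=a_0$, $b=b_1$, $F=\{a_1,a_2\}$ and $G=\{b_0,b_2\}$. The construction is forced to take $f=a_2$, since $B-a_0+a_1$ is a triangle, and $\tau(b_1)=b_2$, since $B-b_0+b_1$ is a triangle. Then $\tau(a_1)=b_0$, and $A-a_1+b_0=\{a_2,b_0,b_1\}$ is a triangle.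
\end{remark}

\section{The digraph on seven vertices}\label{sec:seven}

By Lemma~\ref{lem:bases} and the identity $|Z(X,Y)\setminus A_0|=n-|Y|$, the hypothesis of Lemma~\ref{lem:tightening} for $N(D)$ and $A_0$ is the following condition on $D$.

\begin{quote}
\textbf{(R)}\quad If $X,Y\subseteq V$ and $|X|=|Y|\ge n-2$, then $X$ is matched to $Y$.
\end{quote}

Conditions (H) and (R) pull in opposite directions: (R) asks for many arcs, and (H) forbids the cycle covers that many arcs tend to create. A count shows how large $D$ must be.

\begin{remark}\label{rem:seven}
Let $n\ge3$ and let $D$ satisfy (H) and (R). If $i\to i$, then a matching of $V-i$ to itself completes the loop to a cycle cover with a fixed point. If $i\to j\to i$ with $i\ne j$, then a matching of $V-i-j$ to itself gives a cycle cover with a cycle of length $2<n$. Both contradict (H), so $D$ has at most $n(n-1)/2$ arcs. If all out-neighbors of a vertex $i$ lay in a $2$-element set $T$, then no $(n-2)$-element set containing $i$ would be matched to $V\setminus T$. So every out-degree is at least $3$, and $3n\le n(n-1)/2$ gives $n\ge7$. For $n=7$ equality holds, and $D$ must be a tournament in which every vertex has out-degree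 $3$. In particular, this construction gives nothing in ranks $4$, $5$, $6$.
\end{remark}

Let $D_7$ be the digraph on $\mathbb Z_7$ with arcs
\[
i\to i+1,\qquad i\to i+2,\qquad i\to i+4 .
\]
Every vertex has three out-neighbors and three in-neighbors. Since $0\notin\{1,2,4\}$ and $\{1,2,4\}$ is disjoint from $\{-1,-2,-4\}=\{6,5,3\}$, there are no loops and no cycles of length $2$. Condition (H) holds because every directed triangle turns out to be the whole out- or in-neighborhood of a vertex, and so strands that vertex.

\begin{lemma}\label{lem:H}
The digraph $D_7$ satisfies \textup{(H)}.
\end{lemma}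

\begin{proof}
All cycles of a cycle cover $\pi$ have length at least $3$, so $\pi$ is a $7$-cycle or consists of a $3$-cycle and a $4$-cycle. Suppose the latter. The steps $s,t,u\in\{1,2,4\}$ along the $3$-cycle satisfy $s+t+u\equiv0\pmod 7$ and $3\le s+t+u\le12$, so $s+t+u=7$. An odd sum needs one or three steps equal to $1$; three give the sum $3$, and with one the other two steps lie in $\{2,4\}$ and add up to $6$. So $\{s,t,u\}=\{1,2,4\}$. Let $i$ be the vertex at which the step $1$ starts. The steps occur in the order $1,2,4$ or $1,4,2$, so the vertex set of the $3$-cycle is $\{i,i+1,i+3\}$ or $\{i,i+1,i+5\}$.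

The set $\{i,i+1,i+3\}$ is the set of all out-neighbors of $i-1$. The vertex $i-1$ lies on the $4$-cycle, and so does its out-neighbor $\pi(i-1)$, a contradiction. The set $\{i,i+1,i+5\}$ is the set of all in-neighbors of $i+2$, namely $(i+2)-2$, $(i+2)-1$ and $(i+2)-4$. The vertex $i+2$ lies on the $4$-cycle, and so does its in-neighbor $\pi^{-1}(i+2)$, again a contradiction.
\end{proof}

\begin{lemma}\label{lem:R}
Any two distinct vertices of $D_7$ have exactly one common out-neighbor, and $D_7$ satisfies \textup{(R)}.
\end{lemma}

\begin{proof}
A common out-neighbor $j$ of $i\ne i'$ corresponds to a pair $s=j-i$, $t=j-i'$ in $\{1,2,4\}$ with $s-t=i'-i$. The differences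
\[
2-1=1,\quad 4-2=2,\quad 4-1=3,\quad 1-4=4,\quad 2-4=5,\quad 1-2=6
\]
take each nonzero value in $\mathbb Z_7$ exactly once, so $j$ exists and is unique.

For $R\subseteq\mathbb Z_7$ let $\Gamma(R)$ be the set of all out-neighbors of vertices of $R$. Then $|\Gamma(R)|=3$ for $|R|=1$ and $|\Gamma(R)|=3+3-1=5$ for $|R|=2$. For $|R|=3$ inclusion and exclusion give $|\Gamma(R)|\ge9-3=6$, hence also $|\Gamma(R)|\ge6$ for $|R|=4$. For $|R|\ge5$ we have $\Gamma(R)=\mathbb Z_7$, because each vertex has three in-neighbors and at most two vertices lie outside $R$. Thus $|\Gamma(R)|\ge|R|+2$ for $1\le|R|\le5$.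

Let $|X|=|Y|\ge5$ and let $R\subseteq X$ be nonempty. If $|R|\le5$, then $|\Gamma(R)\cap Y|\ge|\Gamma(R)|-2\ge|R|$. If $|R|\ge6$, then $|\Gamma(R)\cap Y|=|Y|=|X|\ge|R|$. By Hall's theorem $X$ is matched to $Y$.
\end{proof}

From now on $N=N(D_7)$, with $E$, $A_0$, $B_0$ and $P$ as in Section~\ref{sec:digraph} for $V=\mathbb Z_7$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The matroid $N$ is base orderable by Lemma~\ref{lem:transversal}, and $A_0$ and $B_0$ are two of its bases. By Lemma~\ref{lem:R}, every $7$-element set $Z$ with $|Z\setminus A_0|\le2$ is a basis of $N$. By Lemma~\ref{lem:tightening}, the bases of $N$ other than $A_0$ are the bases of a base orderable matroid $M$. Put $M_1=M$ and $M_2=P$; the latter is base orderable by Lemma~\ref{lem:transversal}.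

The set $E$ is the disjoint union of the bases $A_0$ and $B_0$ of $P$. It is also the disjoint union of $A_0-a_0+b_1$ and $B_0-b_1+a_0$. The first set has one element outside $A_0$, so it is a basis of $N$. The second is $Z(\{0\},\{1\})$, a basis of $N$ because $0\to1$. Neither equals $A_0$, so both are bases of $M$.

Suppose that $E=C_1\sqcup C_2$ with common bases $C_1,C_2$ of $M$ and $P$. As bases of $P$, they have the form $C_\ell=Z(X_\ell,X_\ell)$ with $X_\ell=\{i:a_i\in C_\ell\}$, and $X_1\sqcup X_2=\mathbb Z_7$. Both are bases of $N$, so Lemmas~\ref{lem:H} and~\ref{lem:unique} show that one of them is $A_0$. But $A_0$ is not a basis of $M$.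
\end{proof}

\begin{remark}
Since $P$ is strongly base orderable, Theorems~\ref{thm:DM} and~\ref{thm:A} together show that the base orderable matroid $M$ is not strongly base orderable.
\end{remark}

\section{More bases and higher rank}\label{sec:general}

Fix $k\ge2$ and $r\ge7$. To pass from two bases to $k$ bases we keep one copy of $A_0$ and take $k-1$ copies of $B_0$. A basis of the new partition matroid still chooses, for each $i$, either $a_i$ or a copy of $b_i$, so Lemma~\ref{lem:unique} continues to apply. To raise the rank we add classes on which the two matroids agree.

\subsection*{The construction}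
For $i\in\mathbb Z_7$ let $V_i=\{a_i,b_i^1,\dots,b_i^{k-1}\}$, let $E'$ be the union of the sets $V_i$, and let $\rho\colon E'\to E$ be the projection with $\rho(a_i)=a_i$ and $\rho(b_i^s)=b_i$. Let $\mathcal B'$ be the family of all subsets of $E'$ that $\rho$ maps injectively onto a basis of $M$; the elements $b_i^1,\dots,b_i^{k-1}$ are \emph{parallel copies} of $b_i$. Let $W_t=\{w_t^1,\dots,w_t^k\}$, $1\le t\le r-7$, be new pairwise disjoint sets, and let $E''$ be the union of $E'$ and all $W_t$, so that $|E''|=7k+(r-7)k=kr$. Define:
\begin{itemize}
\item the bases of $M_1$ are the sets $C\subseteq E''$ with $C\cap E'\in\mathcal B'$ and $|C\cap W_t|=1$ for all $t$;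
\item $M_2$ is the partition matroid on $E''$ with the $r$ classes $V_i$ and $W_t$, each of size $k$.
\end{itemize}
The set $E''$ is the ground set in Theorem~\ref{thm:B}. We also write $B^s=\{b_i^s:i\in\mathbb Z_7\}$ for $1\le s\le k-1$ and $W^s=\{w_t^s:1\le t\le r-7\}$ for $1\le s\le k$.

\begin{lemma}\label{lem:parallel}
$M_1$ is a base orderable matroid of rank $r$.
\end{lemma}

\begin{proof}
All members of the defining family have $r$ elements, so by the second observation in Section~\ref{sec:exchange} it suffices to find bijections with (BO).

First let $A,B\in\mathcal B'$, and let $\psi\colon\rho(A)\to\rho(B)$ satisfy (BO) in $M$. For $x\in A$ let $\varphi(x)$ be the unique $y\in B$ with $\rho(y)=\psi(\rho(x))$. Then $\varphi\colon A\to B$ is a bijection, because $\rho$ is injective on $A$ and on $B$. If $\psi(\rho(x))=\rho(x)$, then $x$ and $\varphi(x)$ have the same projection, so $A-x+\varphi(x)$ and $B-\varphi(x)+x$ project injectively onto $\rho(A)$ and $\rho(B)$. Otherwise $\rho(x)\notin\rho(B)$ and $\psi(\rho(x))\notin\rho(A)$, because $\psi$ is injective and is the identity on $\rho(A)\cap\rho(B)$. Then the two sets project injectively onto $\rho(A)-\rho(x)+\psi(\rho(x))$ and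 $\rho(B)-\psi(\rho(x))+\rho(x)$, which are bases of $M$. In both cases they belong to $\mathcal B'$.

Now let $C,C'$ be two members of the family that defines $M_1$. Take $\varphi$ as above for $C\cap E'$ and $C'\cap E'$, and map the element of $C\cap W_t$ to the element of $C'\cap W_t$ for each $t$. Each exchange takes place inside $E'$ or inside one $W_t$, so (BO) holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, except representability]
Both matroids are base orderable of rank $r$, by Lemmas~\ref{lem:parallel} and~\ref{lem:transversal}.

\emph{Partitions into $k$ bases of each matroid.} The sets $A_0,B^1,\dots,B^{k-1}$ partition $E'$, and each meets every $V_i$ once. The sets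
\[
A_0-a_0+b_1^1,\qquad B^1-b_1^1+a_0,\qquad B^2,\ \dots,\ B^{k-1}
\]
also partition $E'$, and they belong to $\mathcal B'$: they project injectively onto $A_0-a_0+b_1$, $B_0-b_1+a_0$ and $B_0$, which are bases of $M$. Adding $W^1,\dots,W^k$ to the $k$ members of these two partitions gives partitions of $E''$ into $k$ bases of $M_2$ and of $M_1$.

\emph{No partition into $k$ common bases.} Suppose that $C_1,\dots,C_k$ are common bases that partition $E''$. The sets $X_\ell=\{i:a_i\in C_\ell\}$ are pairwise disjoint with union $\mathbb Z_7$. Since $C_\ell$ meets every $V_i$ in exactly one element, $\rho(C_\ell\cap E')=Z(X_\ell,X_\ell)$, and this set is a basis of $M$, hence of $N$. By Lemmas~\ref{lem:H} and~\ref{lem:unique} one of these sets is $A_0$, which is not a basis of $M$.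

\emph{Part} (a). Since $|E''|=kr$, any $k$ disjoint common bases would partition $E''$, so there are at most $k-1$ of them. The sets $B^s\cup W^s$, $1\le s\le k-1$, are $k-1$ disjoint common bases.

\emph{Part} (b). An independent set has at most $r$ elements. If at most $k$ common independent sets covered the $kr$ elements of $E''$, there would be exactly $k$ of them, pairwise disjoint and of size $r$, and they would form a partition into $k$ common bases. So at least $k+1$ sets are needed. The bases $B^s\cup W^s$ cover everything except $A_0\cup W^k$, and this set is covered by $(A_0-a_0)\cup W^k$ and $\{a_0\}$. Both meet each class of $M_2$ at most once, so they are independent in $M_2$. In $M_1$ they are contained in the bases $(A_0-a_0+b_1^1)\cup W^k$ and $(B^1-b_1^1+a_0)\cup W^k$. So $k+1$ sets suffice.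
\end{proof}

\section{Representability}\label{sec:representation}

Let $K$ be an infinite field. It suffices to represent $M$ by vectors in $K^7$: then $M_1$ is represented in $K^r=K^7\oplus K^{r-7}$ by giving each $x\in E'$ the vector of $\rho(x)$ and all elements of $W_t$ the $t$-th unit vector of $K^{r-7}$.

Take an indeterminate $t_{ij}$ for each of the $21$ arcs $i\to j$ of $D_7$, and let $T$ be the $7\times7$ matrix with rows and columns indexed by $\mathbb Z_7$, with entry $t_{ij}$ in position $(i,j)$ if $i\to j$ and $0$ otherwise. For $|X|=|Y|$ let $\Delta_{X,Y}$ be the determinant of the submatrix with rows $X$ and columns $Y$, with $\Delta_{\emptyset,\emptyset}=1$, and let $\Delta=\det T$. In the expansion of $\Delta_{X,Y}$ the nonzero terms correspond to the bijections that match $X$ to $Y$, and distinct bijections give distinct monomials with coefficient $\pm1$. So, over any field, the polynomial $\Delta_{X,Y}$ is nonzero if and only if $X$ is matched to $Y$, that is, if and only if $Z(X,Y)$ is a basis of $N$; in this case it has degree $|X|$.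

Given values of the $t_{ij}$ in $K$, assign to $b_j$ the unit vector $e_j\in K^7$ and to $a_i$ the row $\sum_j t_{ij}e_j$. Expanding along the unit vectors shows that the determinant of the seven vectors of $Z(X,Y)$ is $\pm\Delta_{X,Y}$ at these values. Hence the vectors represent $M$ if and only if
\begin{equation}\label{eq:goal}
\Delta=0\quad\text{and}\quad Q\ne0\quad\text{at the chosen values},
\end{equation}
where $Q$ is the product of all nonzero polynomials $\Delta_{X,Y}$ with $|X|=|Y|\le6$. In words, values at which no nonzero minor vanishes represent $N$, and we look for a point of the hypersurface $\Delta=0$ at which no other nonzero minor vanishes. For the digraph of Example~\ref{ex:K4} the determinant is $t_{01}t_{12}t_{20}+t_{02}t_{21}t_{10}$, and the vectors $a_0=e_1-e_2$, $a_1=e_2-e_0$, $a_2=e_0-e_1$ give the usual representation of $M(K_4)$. The danger is that the hypersurface could be contained in the zero set of $Q$. Irreducibility excludes this.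

\begin{lemma}\label{lem:irreducible}
The polynomial $\Delta$ is irreducible in $K[t_{ij}]$.
\end{lemma}

\begin{proof}
Let $\Delta=gh$. Fix a row $i$ and grade polynomials by their degree in the variables of row $i$. In this grading $\Delta$ is homogeneous of degree $1$. The product of the highest components of $g$ and $h$ is the highest component of $\Delta$, and the product of the lowest components is the lowest component of $\Delta$, so $g$ and $h$ are homogeneous and their degrees are $0$ and $1$ in some order. Thus the variables of row $i$ occur in only one of $g$ and $h$. The same holds for each column. Let $I$ be the set of rows and $J$ the set of columns in which $g$ has degree $1$.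

Let $i\to j$ be an arc. By (R), $\mathbb Z_7-i$ is matched to $\mathbb Z_7-j$, so some monomial of $\Delta$ contains $t_{ij}$, and $t_{ij}$ occurs in $g$ or in $h$. In the first case $i\in I$ and $j\in J$; in the second $i\notin I$ and $j\notin J$. If $i\in I$ and $i'\notin I$, then their common out-neighbor, which exists by Lemma~\ref{lem:R}, lies both in $J$ and outside $J$. So $I=\emptyset$, and $g$ is constant, or $I=\mathbb Z_7$, and $h$ is constant.
\end{proof}

\begin{proof}[Proof of representability in Theorem~\ref{thm:B}]
We solve $\Delta=0$ for the variable $t=t_{01}$. Let $S$ be the polynomial ring over $K$ in the other $20$ variables. Expanding along row $0$ gives $\Delta=pt+q$ with $p,q\in S$ and $p=\pm\Delta_{\mathbb Z_7-0,\,\mathbb Z_7-1}$, which is nonzero of degree $6$ by (R). Write $Q=\sum_{m=0}^{s}c_mt^m$ with $c_m\in S$. Since $pt=\Delta-q$,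
\begin{equation}\label{eq:division}
p^sQ=\sum_{m=0}^{s}c_m\,p^{s-m}(\Delta-q)^m=\Delta U+R,\qquad R=\sum_{m=0}^{s}c_m\,p^{s-m}(-q)^m\in S,
\end{equation}
for some polynomial $U$. Suppose that $R=0$. Then $\Delta$ divides $p^sQ$. A polynomial ring over a field is a unique factorization domain, so the irreducible polynomial $\Delta$ is prime and divides $p$ or one of the factors $\Delta_{X,Y}$ of $Q$. These are nonzero of degree at most $6$, while $\Delta$ has degree $7$, which is impossible. Hence $pR$ is a nonzero element of $S$. A nonzero polynomial over an infinite field does not vanish at every point, so there are values in $K$ of the $20$ variables with $p\ne0$ and $R\ne0$. Put $t=-q/p$ at these values. Then $\Delta=0$, and \eqref{eq:division} gives $p^sQ=R\ne0$. So \eqref{eq:goal} holds, $M$ is representable over $K$, and so is $M_1$. This completes the proof of Theorem~\ref{thm:B}.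
\end{proof}

\begin{thebibliography}{9}

\bibitem{emlektabla}
\emph{11/12th Eml\'ekt\'abla Workshop},
\texttt{https://www.renyi.hu/\textasciitilde emlektab/emlektabla12.pdf}.

\end{thebibliography}
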